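# Closed geodesics on nilpotent Lie groups: dilations at step two, a rotating orbit at step three

## 1. Two-step groups and their dilations

Let $N$ be a connected, simply connected real nilpotent Lie group with a left-invariant Riemannian metric. As a manifold $N$ is just $\mathbb R^n$, but the metric is usually far from flat. A **closed geodesic** is a non-constant geodesic $\gamma:\mathbb R\to N$ with $\gamma(t+T)=\gamma(t)$ for some $T>0$ and all $t$. We ask whether $N$ can have one. Conjecture 6.1 of the paper "Closed Geodesics on Euclidean Homogeneous Spaces" (https://vrs.amsi.org.au/wp-content/uploads/sites/84/2019/06/berichon-researchpaper.pdf) says that it cannot. For groups of step at most two this is a known result with a short proof, and we begin there.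

**Notation.** $\mathfrak n$ is the Lie algebra of left-invariant fields on $N$. Put $\mathfrak n^1=\mathfrak n$ and $\mathfrak n^{j+1}=[\mathfrak n,\mathfrak n^j]$; recall that $[\mathfrak n^i,\mathfrak n^j]\subset\mathfrak n^{i+j}$. We say *$k$-step* when $\mathfrak n^{k+1}=0\neq\mathfrak n^k$. So $1$-step means abelian, and $2$-step means non-abelian with $[\mathfrak n,\mathfrak n]$ central. A left-invariant metric is the same thing as an inner product on $\mathfrak n$. Three textbook facts will be used.

* If $\omega$ is a left-invariant $1$-form, then $d\omega(A,B)=-\omega([A,B])$ for left-invariant $A,B$.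
* For $N$ simply connected nilpotent, $\exp:\mathfrak n\to N$ is a diffeomorphism.
* For $N$ simply connected, every automorphism of $\mathfrak n$ is the differential of a unique automorphism of $N$.

A *derivation* of $\mathfrak n$ is a linear map $D$ with $D[A,B]=[DA,B]+[A,DB]$. Then each $e^{sD}$ is an automorphism of $\mathfrak n$.

**The geodesic equation.** For a curve $\gamma$ in $N$ let $\xi=\gamma^{-1}\dot\gamma\in\mathfrak n$ be its *left velocity*. Left translations do not change $\xi$. For a variation $\gamma_\varepsilon$ put also $\eta=\gamma^{-1}\partial_\varepsilon\gamma$. The $\mathfrak n$-valued form $\theta$ on $N$ that is the identity on left-invariant fields satisfies $d\theta(A,B)=-[\theta(A),\theta(B)]$, by the first fact above. Pull it back by $(\varepsilon,t)\mapsto\gamma_\varepsilon(t)$ and evaluate on $\partial_\varepsilon,\partial_t$. The result is $\partial_\varepsilon\xi-\partial_t\eta=-[\eta,\xi]$, that is,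
$$\partial_\varepsilon\xi=\dot\eta+[\xi,\eta].\tag{1}$$
Hence the derivative of the energy at $\varepsilon=0$ is
$$\frac{d}{d\varepsilon}\int_0^T\tfrac12|\xi|^2\,dt=\int_0^T\langle\xi,\dot\eta+[\xi,\eta]\rangle\,dt=\Big[\langle\xi,\eta\rangle\Big]_0^T+\int_0^T\big(-\langle\dot\xi,\eta\rangle+\langle\xi,[\xi,\eta]\rangle\big)dt.\tag{2}$$
Geodesics are the critical points of energy with fixed endpoints, and every $\eta$ vanishing at the ends occurs (take $\gamma\exp(\varepsilon\eta)$). So $\gamma$ is a geodesic if and only if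
$$\langle\dot\xi,Y\rangle=\langle\xi,[\xi,Y]\rangle\qquad\text{for all }Y\in\mathfrak n.\tag{3}$$
Putting $Y=\xi$ shows that $|\xi|$ is constant, and on a non-constant geodesic $\xi$ never vanishes. If $\gamma$ is a $T$-periodic geodesic and the variation runs through $T$-periodic curves, then $\xi$ and $\eta$ are $T$-periodic at $\varepsilon=0$ and the boundary term in (2) cancels. So *a closed geodesic is critical for energy among $T$-periodic curves*.

**Proposition 1.** If $N$ is simply connected and abelian or $2$-step, no left-invariant metric on $N$ has a closed geodesic.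

*Proof.* Put $\mathfrak v_2=[\mathfrak n,\mathfrak n]$ and $\mathfrak v_1=\mathfrak v_2^\perp$. Let $D$ be $1$ on $\mathfrak v_1$ and $2$ on $\mathfrak v_2$. Since $\mathfrak v_2$ is central, $[A,B]=[A_1,B_1]\in\mathfrak v_2$, where the index $1$ denotes the $\mathfrak v_1$-part. So $D[A,B]=2[A,B]=[A_1,B_1]+[A_1,B_1]=[DA,B]+[A,DB]$, and $D$ is a derivation. Let $\phi_s$ be the automorphism of $N$ with differential $e^{sD}$. Explicitly $\phi_s(\exp X)=\exp(e^{sD}X)$, which is smooth in $s$ and the point.

Suppose $\gamma$ is a closed geodesic of period $T$. The curves $\phi_s\circ\gamma$ are $T$-periodic. Since $\phi_s$ is a homomorphism, their left velocity is $e^{sD}\xi$. Their energy is $\frac12\int_0^T(e^{2s}|\xi_1|^2+e^{4s}|\xi_2|^2)\,dt$, whose derivative at $s=0$ is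
$$\int_0^T\big(|\xi_1|^2+2|\xi_2|^2\big)\,dt>0 .$$
This contradicts criticality. $\blacksquare$

**The Heisenberg group by hand.** It is instructive to see how a geodesic fails to close. Throughout we use complex notation: for $a,b\in\mathbb C$,
$$\mathrm{Im}(\bar ab)=\mathrm{Re}\big(\overline{(ia)}\,b\big),\qquad \mathrm{Re}(\bar ab)=\mathrm{Re}(\bar ba),\tag{4}$$
and for a complex coordinate $w=x+iy$ we have $\mathrm{Im}(\bar w\,dw)=x\,dy-y\,dx$, so $d(\mathrm{Im}(\bar w\,dw))=2\,dx\wedge dy$. Moreover $(dx\wedge dy)(w,w')=\mathrm{Im}(\bar ww')$.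

On $\mathbb C\times\mathbb R\ni(p,z)$ take the group law $(p_0,z_0)(p,z)=(p_0+p,\;z_0+z-\frac12\mathrm{Im}(\bar p_0p))$. The forms $dp$ and $\omega^z=dz+\frac12\mathrm{Im}(\bar p\,dp)$ are left-invariant, and $d\omega^z=dx\wedge dy$. So the bracket of $(a,e)$ and $(a',e')$ is $(0,-\mathrm{Im}(\bar aa'))$. With the metric $|dp|^2+(\omega^z)^2$, equation (3) says
$$\dot e=0,\qquad \dot a=-e\,ia .$$
If $e=0$, then $a$ is constant and $p$ runs along a straight line unless $a=0$. If $e\ne0$, then $a=a_0e^{-iet}$ and $p$ runs around a circle (or stays at a point if $a_0=0$). After a left translation the center is $0$ and $p=Pe^{-iet}$. Then $\mathrm{Im}(\bar p\dot p)=-e|P|^2$ and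
$$\dot z=e-\tfrac12\mathrm{Im}(\bar p\dot p)=e\big(1+\tfrac12|P|^2\big)\neq0 .$$
The projection to the $p$-plane closes, but the height drifts. The two contributions to the drift always have the same sign: the geodesic equation makes $p$ turn clockwise when $e>0$, while a closed lift ($\dot z=0$) would need $\frac12\mathrm{Im}(\bar p\dot p)=e>0$, that is, counterclockwise rotation. To get a closed geodesic we must overcome this conflict of signs.

What changes when the step is larger than two?

## 2. Derivations and the energy identity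

The proof of Proposition 1 used the dilations only through the derivation $D$. Stripped of everything else, it says the following.

**Theorem 2.** Let $N$ be a simply connected Lie group with a left-invariant metric, and let $\gamma$ be a closed geodesic of period $T$ with left velocity $\xi$. Then for every derivation $D$ of $\mathfrak n$,
$$\int_0^T\langle D\xi,\xi\rangle\,dt=0.\tag{5}$$
Consequently, if some derivation satisfies $\langle D\xi,\xi\rangle>0$ for all $\xi\neq0$, then $N$ has no closed geodesic.

*Proof.* We may left-translate so that $\gamma(0)=1$. Let $\phi_s\in\mathrm{Aut}(N)$ have differential $e^{sD}$, and put $\sigma(s,t)=\phi_s(\gamma(t))$. Since $\phi_s$ is a homomorphism, the left velocity of $\sigma(s,\cdot)$ is $e^{sD}\xi(t)$. So $\sigma(s,\cdot)$ solves an ordinary differential equation depending smoothly on $s$, with $\sigma(s,0)=1$, and hence $\sigma$ is smooth in $(s,t)$. Each $\sigma(s,\cdot)$ is $T$-periodic, with energy $\frac12\int_0^T|e^{sD}\xi|^2dt$. The derivative at $s=0$ is $\int_0^T\langle D\xi,\xi\rangle\,dt$,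 and it vanishes because $\gamma$ is critical among $T$-periodic curves. The last claim follows because $\xi\ne0$ at every time. $\blacksquare$

A *positive grading* of $\mathfrak n$ is a decomposition $\mathfrak n=\bigoplus_{i\ge1}\mathfrak v_i$ with $[\mathfrak v_i,\mathfrak v_j]\subset\mathfrak v_{i+j}$. For example, the Heisenberg algebra has $\mathfrak v_1=\{(p,0)\}$ and $\mathfrak v_2=\{(0,z)\}$. If moreover $\mathfrak v_1$ generates $\mathfrak n$, the grading is a *stratification* and the simply connected group is a *Carnot group*. The Heisenberg group is one.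

**Corollary 3.** There are no closed geodesics on a simply connected nilpotent $N$ in each of these cases:

1. $\mathfrak n=\bigoplus_{i\ge1}\mathfrak v_i$ is a positive grading with the $\mathfrak v_i$ mutually orthogonal (for instance Carnot groups of any step with orthogonal layers);
2. $\mathfrak n$ is abelian or $2$-step, with any metric;
3. $\mathfrak n$ has an abelian ideal $\mathfrak a$ of codimension one, with any metric.

*Proof.* For part 1, let $D=i$ on $\mathfrak v_i$. It is a derivation because $[\mathfrak v_i,\mathfrak v_j]\subset\mathfrak v_{i+j}$, and $\langle D\xi,\xi\rangle=\sum i|\xi_i|^2>0$ for $\xi\neq0$ by orthogonality. Part 2 is Proposition 1.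

For part 3, let $X\perp\mathfrak a$ be a unit vector, and let $D=\mathrm{id}$ on $\mathfrak a$ and $DX=0$. For $A,B\in\mathfrak a$ we have $[X,A]\in\mathfrak a$, so $D[X,A]=[X,A]=[DX,A]+[X,DA]$. Also $D[A,B]=0=2[A,B]$. So $D$ is a derivation, with $\langle D\xi,\xi\rangle=|\xi_{\mathfrak a}|^2$. On a closed geodesic (5) gives $\xi_{\mathfrak a}\equiv0$. Since $|\xi|$ is constant and $\xi$ is continuous, $\xi=cX$ with $c\neq0$ constant, so $\gamma(t)=\gamma(0)\exp(ctX)$. This is not periodic because $\exp$ is injective. $\blacksquare$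

## 3. Brackets that miss their orthogonal layer

The sensible attempt for general step is to copy Proposition 1. Let $\mathfrak v_i$ be the orthogonal complement of $\mathfrak n^{i+1}$ in $\mathfrak n^i$, let $D=i$ on $\mathfrak v_i$, and apply Theorem 2. Positivity is automatic. The trouble is whether $D$ is a derivation. All we know is
$$[\mathfrak v_i,\mathfrak v_j]\subset\mathfrak n^{i+j}=\mathfrak v_{i+j}\oplus\mathfrak v_{i+j+1}\oplus\cdots .$$
At step two there is no room for an error, since $\mathfrak v_3=0$. At step three, $[\mathfrak v_1,\mathfrak v_1]\subset\mathfrak v_2\oplus\mathfrak v_3$, and the argument stops exactly when $[\mathfrak v_1,\mathfrak v_1]$ has a nonzero $\mathfrak v_3$-part.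

So let us write a $3$-step algebra with such a part. For real $\lambda,\mu$ let $\mathfrak n(\lambda,\mu)=\mathbb C^3\oplus\mathbb R\ni(p,q,u,z)$, where the bracket of $(p,q,u,z)$ and $(p',q',u',z')$ has $p$- and $q$-components $0$ and
$$u:\ \bar pq'-\bar p'q,\qquad z:\ \mathrm{Re}(\bar pu'-\bar p'u)-\lambda\,\mathrm{Im}(\bar pp')-\mu\,\mathrm{Im}(\bar qq').\tag{6}$$

*Jacobi identity.* Since $[B,C]$ has $p=q=0$, the bracket $[A,[B,C]]$ has only a $z$-component, namely $\mathrm{Re}(\bar p_A(\bar p_Bq_C-\bar p_Cq_B))$. In the cyclic sum, $q_C$ appears with $\bar p_A\bar p_B$ from $[A,[B,C]]$ and with $-\bar p_B\bar p_A$ from $[B,[C,A]]$. By symmetry everything cancels.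

*Step.* From (6), $[(p,0,0,0),(0,q',0,0)]=(0,0,\bar pq',0)$ and $[(p,0,0,0),(0,0,u',0)]=(0,0,0,\mathrm{Re}(\bar pu'))$. Hence $\mathfrak n^2=\{p=q=0\}$, $\mathfrak n^3=\{p=q=u=0\}\ne0$ and $\mathfrak n^4=0$. The algebra is $3$-step.

Give it the inner product $|p|^2+|q|^2+|u|^2+mz^2$ with $m>0$. Then $\mathfrak v_1=\{(p,q,0,0)\}$, $\mathfrak v_2$ is the $u$-space, $\mathfrak v_3$ is the $z$-axis, and the part of $[\mathfrak v_1,\mathfrak v_1]$ that misses $\mathfrak v_2$ is $-\lambda\,\mathrm{Im}(\bar pp')-\mu\,\mathrm{Im}(\bar qq')$.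

One can still try other weights. Let $D$ multiply $p,q,u,z$ by $\alpha,\beta,\alpha+\beta,2\alpha+\beta$. The first two kinds of terms in (6) are then respected. The $\lambda$-term requires $2\alpha+\beta=2\alpha$, and the $\mu$-term requires $2\alpha+\beta=2\beta$.

* If $\lambda=0$, take $(\alpha,\beta)=(1,2)$. The weights $1,2,3,4$ give an orthogonal positive grading, so there is no closed geodesic (Corollary 3, part 1).
* If $\mu=0$, take $(\alpha,\beta)=(1,0)$, with weights $1,0,1,2$. For a left velocity $\xi=(a,b,c,e)$ we get $\langle D\xi,\xi\rangle=|a|^2+|c|^2+2me^2\ge0$. On a closed geodesic (5) forces $\xi=(0,b,0,0)$. The right side of (3) then vanishes because brackets have no $q$-component. So $\xi$ is a nonzero constant and $\gamma(t)=\gamma(0)\exp(t\xi)$ is not periodic. Again there is no closed geodesic.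
* If $\lambda\mu\neq0$, the requirements are $\beta=0$ and $\beta=2\alpha$, so $D=0$ and we learn nothing.

So within this family of algebras and inner products, a closed geodesic needs both terms. We now look for one with $\lambda,\mu\ne0$.

## 4. The group $N_{\lambda,\mu}$ in coordinates

To decide whether a curve closes we need coordinates on the group, not only the algebra. Left-invariant forms realizing (6) must satisfy $d\omega^u=-d\bar p\wedge dq$ and $d\omega^z=-\mathrm{Re}(d\bar p\wedge\omega^u)+\lambda\,dx_1\wedge dy_1+\mu\,dx_2\wedge dy_2$, where $p=x_1+iy_1$ and $q=x_2+iy_2$. Integrating these by hand suggests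
$$\omega^p=dp,\quad\omega^q=dq,\quad\omega^u=du-\bar p\,dq,$$
$$\omega^z=dz-\mathrm{Re}(\bar p\,du)+\tfrac12\mathrm{Re}(\bar p^2dq)+\tfrac\lambda2\mathrm{Im}(\bar p\,dp)+\tfrac\mu2\mathrm{Im}(\bar q\,dq),\tag{7}$$
and the group law on $\mathbb C^3\times\mathbb R$ is chosen to make these forms invariant:
$$(p_0,q_0,u_0,z_0)(p,q,u,z)=(p_0+p,\;q_0+q,\;u_0+u+\bar p_0q,\;z_0+z+\varphi),\tag{8}$$
$$\varphi=\mathrm{Re}(\bar p_0u)+\tfrac12\mathrm{Re}(\bar p_0^2q)-\tfrac\lambda2\mathrm{Im}(\bar p_0p)-\tfrac\mu2\mathrm{Im}(\bar q_0q).$$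

**Step 1: (8) is a group law.** We check associativity for $g_0,g,h$, where the coordinates of $h$ carry the index $h$. Both bracketings have $u$-component $u_0+u+u_h+\bar p_0q+(\bar p_0+\bar p)q_h$. For $z$ we need $\varphi(g_0,g)+\varphi(g_0g,h)=\varphi(g,h)+\varphi(g_0,gh)$. The $\mathrm{Im}$ terms are real-bilinear in $(p,q)$-coordinates that simply add, so they satisfy this. The remaining terms on the left are
$$\mathrm{Re}\big[\bar p_0u+\tfrac12\bar p_0^2q+(\bar p_0+\bar p)u_h+\tfrac12(\bar p_0+\bar p)^2q_h\big],$$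
and on the right
$$\mathrm{Re}\big[\bar pu_h+\tfrac12\bar p^2q_h+\bar p_0(u+u_h+\bar pq_h)+\tfrac12\bar p_0^2(q+q_h)\big].$$
Expanding the square shows that they are equal. The identity is $0$. Inverses exist, because one can solve successively for $p,q,u,z$. So (8) defines a Lie group $N_{\lambda,\mu}$ diffeomorphic to $\mathbb R^7$, in particular connected and simply connected.

**Step 2: the forms (7) are left-invariant.** Translate by $g_0$. The forms $\omega^p,\omega^q$ are clearly unchanged, and $\omega^u$ becomes $du+\bar p_0dq-(\bar p_0+\bar p)dq=du-\bar p\,dq$. The terms of $\omega^z$ change as follows: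

* $dz$ changes by $\mathrm{Re}(\bar p_0du)+\frac12\mathrm{Re}(\bar p_0^2dq)-\frac\lambda2\mathrm{Im}(\bar p_0dp)-\frac\mu2\mathrm{Im}(\bar q_0dq)$;
* $-\mathrm{Re}(\bar p\,du)$ becomes $-\mathrm{Re}((\bar p_0+\bar p)(du+\bar p_0dq))$, so it changes by $-\mathrm{Re}(\bar p_0du+\bar p\bar p_0dq+\bar p_0^2dq)$;
* $\frac12\mathrm{Re}(\bar p^2dq)$ changes by $\mathrm{Re}(\bar p\bar p_0dq)+\frac12\mathrm{Re}(\bar p_0^2dq)$;
* the last two terms change by $\frac\lambda2\mathrm{Im}(\bar p_0dp)+\frac\mu2\mathrm{Im}(\bar q_0dq)$.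

The sum is $0$. The forms are a coframe, since (7) is triangular.

**Step 3: the Lie algebra is $\mathfrak n(\lambda,\mu)$.** We have $d\omega^u=-d\bar p\wedge dq$ and
$$d\omega^z=-\mathrm{Re}(d\bar p\wedge du)+\mathrm{Re}(\bar p\,d\bar p\wedge dq)+\lambda\,dx_1\wedge dy_1+\mu\,dx_2\wedge dy_2 .$$
The first two terms together are $-\mathrm{Re}(d\bar p\wedge\omega^u)$. From $\omega([A,B])=-d\omega(A,B)$ we read off (6), when $\mathfrak n$ is identified with $\mathbb C^3\oplus\mathbb R$ through the coframe.

**Step 4: the geodesic equation.** Take the metric $|\omega^p|^2+|\omega^q|^2+|\omega^u|^2+m(\omega^z)^2$ with $m>0$. Let $\xi=(a,b,c,e)$ and $\zeta=me$. For $Y=(a',b',c',e')$,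
$$\langle\xi,[\xi,Y]\rangle=\mathrm{Re}\big(\bar c(\bar ab'-\bar a'b)\big)+\zeta\big[\mathrm{Re}(\bar ac'-\bar a'c)-\lambda\,\mathrm{Im}(\bar aa')-\mu\,\mathrm{Im}(\bar bb')\big],$$
$$\langle\dot\xi,Y\rangle=\mathrm{Re}(\overline{\dot a}a')+\mathrm{Re}(\overline{\dot b}b')+\mathrm{Re}(\overline{\dot c}c')+\dot\zeta e' .$$
We compare coefficients, using (4). There is no $e'$ in the first line, so $\dot\zeta=0$. The $c'$-terms give $\dot c=\zeta a$. In the $b'$-terms, $\bar c\bar a=\overline{ac}$ and $\mathrm{Im}(\bar bb')=\mathrm{Re}(\overline{(ib)}b')$. In the $a'$-terms, $\mathrm{Re}(\bar c\bar a'b)=\mathrm{Re}(\overline{(\bar cb)}\,a')$. So (3) reads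
$$\dot\zeta=0,\qquad\dot c=\zeta a,\qquad\dot b=ac-\mu\zeta\,ib,\qquad\dot a=-\bar cb-\zeta c-\lambda\zeta\,ia.\tag{9}$$
The term $-\lambda\zeta\,ia$ alone would turn $a$ clockwise when $\lambda\zeta>0$, as in the Heisenberg group. The new term $-\bar cb$ has a chance to turn it the other way.

## 5. An orbit of rotations that is a geodesic

**Theorem 4.** There is a connected, simply connected, $3$-step nilpotent group $N_7\cong\mathbb R^7$ with a left-invariant Riemannian metric that has a closed geodesic.

The idea is to look only at curves that close for a trivial reason. For $\theta\in\mathbb R$ let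
$$R_\theta(p,q,u,z)=(e^{i\theta}p,\;e^{2i\theta}q,\;e^{i\theta}u,\;z).$$
In (8) the term $\bar p_0q$ is multiplied by $e^{-i\theta}e^{2i\theta}=e^{i\theta}$, and the terms $\bar p_0u$, $\bar p_0^2q$, $\bar p_0p$, $\bar q_0q$ do not change. So $R_\theta$ is an automorphism, and it preserves the metric. Any orbit $\gamma(t)=R_t(\gamma_0)$ is $2\pi$-periodic. Its left velocity rotates in the same way, so (9) becomes a system of equations between numbers.

*Proof.*

**Step 1: the left velocity of an orbit.** This turns "closed" into formulas. Take $\gamma_0=(P,Q,U,0)$ with $P>0$, so that $p=Pe^{it}$, $q=Qe^{2it}$, $u=Ue^{it}$, $z=0$. By (7) the left velocity is $(iPe^{it},\,\beta e^{2it},\,\kappa e^{it},\,e)$ with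
$$\beta=2iQ,\qquad\kappa=iU-P\beta,\tag{10}$$
$$e=-\mathrm{Re}(iPU)+\tfrac12P^2\,\mathrm{Re}(\beta)+\tfrac\lambda2P^2+\mu|Q|^2,\tag{11}$$
where we used $\mathrm{Im}(\bar p\dot p)=P^2$ and $\mathrm{Im}(\bar q\dot q)=2|Q|^2$.

**Step 2: the geodesic equation as algebra.** Insert this velocity into (9), and look for a solution with $\zeta=1$. The equation $\dot c=a$ becomes $i\kappa=iP$. The equation $\dot b=ac-\mu ib$ becomes $2i\beta=iP\kappa-\mu i\beta$. The equation $\dot a=-\bar cb-c-\lambda ia$ becomes $-P=-\bar\kappa\beta-\kappa+\lambda P$. These say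
$$\kappa=P,\qquad(2+\mu)\beta=P^2,\qquad\beta=\lambda.\tag{12}$$
So $\beta=\lambda$ is real, and we need $P^2=\lambda(2+\mu)$.

**Step 3: compatibility.** Conditions (10) determine $Q=-\frac i2\lambda$ and $U=-i(\kappa+P\beta)=-iP(1+\lambda)$. Then (11) gives
$$e=-P^2(1+\lambda)+\tfrac12\lambda P^2+\tfrac12\lambda P^2+\tfrac14\mu\lambda^2=\tfrac14\mu\lambda^2-P^2=\lambda\big(\tfrac14\lambda\mu-2-\mu\big).$$
One condition remains: $\zeta=me=1$ with $m>0$. It can be met by choosing $m=1/e$ as soon as $e>0$. For $\lambda,\mu>0$ this means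
$$\lambda\mu>4(2+\mu).$$
This is where the sign conflict of the Heisenberg group disappears: the area term of $q$ contributes $\frac14\mu\lambda^2$ to $e$, and with enough of it $e$ has the sign that the geodesic equation wants.

**Step 4: numbers.** Take $\lambda=8$ and $\mu=\frac52$. Then $\lambda\mu=20>18=4(2+\mu)$, $P^2=36$, $e=8(5-\frac92)=4$ and $m=\frac14$. Let $N_7=N_{8,5/2}$ with the metric $|\omega^p|^2+|\omega^q|^2+|\omega^u|^2+\frac14(\omega^z)^2$, and
$$\gamma(t)=\big(6e^{it},\;-4i\,e^{2it},\;-54i\,e^{it},\;0\big).$$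

**Step 5: independent check.** This step uses only (7) and (9), not the derivation above. The left velocity of $\gamma$ is:

* $a=\dot p=6ie^{it}$ and $b=\dot q=8e^{2it}$;
* $c=\dot u-\bar p\dot q=54e^{it}-48e^{it}=6e^{it}$;
* $e=\dot z-\mathrm{Re}(\bar p\dot u)+\frac12\mathrm{Re}(\bar p^2\dot q)+4\,\mathrm{Im}(\bar p\dot p)+\frac54\mathrm{Im}(\bar q\dot q)=0-324+144+144+40=4$, so $\zeta=\frac14e=1$.

Equations (9) with $\lambda=8$, $\mu=\frac52$ hold:

* $\dot\zeta=0$ and $\dot c=6ie^{it}=a$;
* $ac-\frac52ib=(36i-20i)e^{2it}=16ie^{2it}=\dot b$;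
* $-\bar cb-c-8ia=(-48-6+48)e^{it}=-6e^{it}=\dot a$.

So $\gamma$ is a geodesic. It is smooth, non-constant and $2\pi$-periodic, with speed $\sqrt{36+64+36+\frac14\cdot16}=\sqrt{140}$. The group is $3$-step by Section 3. $\blacksquare$

## 6. All steps from three on

**Theorem 5.** For $k\in\{1,2\}$ no left-invariant metric on a simply connected $k$-step nilpotent group has a closed geodesic. For every $k\ge3$ there exist a simply connected $k$-step nilpotent group and a left-invariant metric on it with a closed geodesic. In particular Conjecture 6.1 is false.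

*Proof.* The case $k\le2$ is Proposition 1, and $k=3$ is Theorem 4. Let $k>3$. The algebra with basis $X,Y_1,\dots,Y_k$ and nonzero brackets $[X,Y_i]=Y_{i+1}$ for $i<k$ satisfies the Jacobi identity, because it is the abelian algebra $\langle Y_1,\dots,Y_k\rangle$ extended by one linear map acting on it. Its $j$-th term for $2\le j\le k$ is $\langle Y_j,\dots,Y_k\rangle$, so it is $k$-step. Let $F_k$ be its simply connected group, with any left-invariant metric. The lower central series of a direct sum is the direct sum of the lower central series, so $N_7\times F_k$ is $k$-step. The product metric is left-invariant, and $t\mapsto(\gamma(t),1)$, with $\gamma$ from Theorem 4, is a closed geodesic for it. $\blacksquare$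

## 7. Dimensions at most four and at least six

**Theorem 6.** (a) If $\dim N\le4$, no left-invariant metric on the simply connected nilpotent group $N$ has a closed geodesic. (b) For every $n\ge6$ there is an $n$-dimensional simply connected nilpotent group with a left-invariant metric that has a closed geodesic.

Dimension $5$ is not decided here.

*Proof of (a).*

**Step 1: $\dim\mathfrak n/\mathfrak n^2\ge2$ if $\mathfrak n$ is not abelian.** This bounds the step. If $\mathfrak n=\mathbb RX+\mathfrak n^2$, then $\mathfrak n^2=[\mathfrak n,\mathfrak n]\subset[X,\mathfrak n^2]+[\mathfrak n^2,\mathfrak n^2]\subset\mathfrak n^3$. So $\mathfrak n^2=\mathfrak n^3=\mathfrak n^4=\cdots=0$, and $\mathfrak n$ is abelian.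

**Step 2: dimension at most three.** If $\mathfrak n$ is not abelian, then $\dim\mathfrak n^2\le1$. Since $\mathfrak n^3\subsetneq\mathfrak n^2$, we get $\mathfrak n^3=0$. So $\mathfrak n$ is at most $2$-step, and Corollary 3, part 2, applies.

**Step 3: dimension four.** By the same part 2 we may assume step at least $3$. The aim is an abelian ideal of codimension one. We have $\mathfrak n^2\supsetneq\mathfrak n^3\ne0$ and $\dim\mathfrak n^2\le2$. So $\dim\mathfrak n^2=2$, $\dim\mathfrak n^3=1$ and $\mathfrak n^4=0$. Then $[\mathfrak n^2,\mathfrak n^2]\subset\mathfrak n^4=0$, so $\mathfrak n^2$ is abelian. For $X\in\mathfrak n$ the map $\mathrm{ad}_X$ sends $\mathfrak n^2$ to $\mathfrak n^3$ and kills $\mathfrak n^3$. So we have a linear map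
$$\mathfrak n\to\mathrm{Hom}(\mathfrak n^2/\mathfrak n^3,\mathfrak n^3)\cong\mathbb R,\qquad X\mapsto\mathrm{ad}_X|_{\mathfrak n^2}.$$
It is nonzero because $[\mathfrak n,\mathfrak n^2]=\mathfrak n^3\neq0$. Its kernel $\mathfrak c$, the centralizer of $\mathfrak n^2$, has dimension $3$ and contains $\mathfrak n^2=[\mathfrak n,\mathfrak n]$, so it is an ideal. Write $\mathfrak c=\mathfrak n^2+\mathbb RY$. Since $Y$ commutes with $\mathfrak n^2$ and $\mathfrak n^2$ is abelian, $\mathfrak c$ is abelian. Apply Corollary 3, part 3. $\blacksquare$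

*Proof of (b).* If $N_6$ has dimension $6$ and a closed geodesic, the product with flat $\mathbb R^{n-6}$ has one too. So let $n=6$.

**Step 1: the algebra.** The plan is again a rotating orbit, with one real direction $s$ in place of the complex $q$. Let $\mathfrak n_6=\mathbb C\oplus\mathbb R\oplus\mathbb C\oplus\mathbb R\ni(w,s,u,z)$, where $[(w,s,u,z),(w',s',u',z')]$ has components
$$w:\ 0,\qquad s:\ -\mathrm{Im}(\bar ww'),\qquad u:\ ws'-w's,\qquad z:\ \mathrm{Re}(\bar wu'-\bar w'u)-7\,\mathrm{Im}(\bar ww').\tag{13}$$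
For the Jacobi identity, $[B,C]$ has $w=0$, so $[A,[B,C]]$ has $w$- and $s$-components $0$. Its $u$-component is $-w_A\mathrm{Im}(\bar w_Bw_C)$, and its $z$-component is $\mathrm{Re}(\bar w_A(w_Bs_C-w_Cs_B))$. The cyclic sum of the first is alternating and trilinear in three vectors of $\mathbb R^2$, hence $0$. In the cyclic sum of the second, $s_C$ appears with $\mathrm{Re}(\bar w_Aw_B)$ from $[A,[B,C]]$ and with $-\mathrm{Re}(\bar w_Bw_A)$ from $[B,[C,A]]$. These cancel by (4), and likewise for $s_A$ and $s_B$.

The brackets of the $w$-space with itself span $\mathbb R(0,1,0,7)$. Bracketing $w$ with $s'$ gives all $u$, and bracketing $w$ with $u'$ gives all $z$. So $\mathfrak n^2=\{w=0\}$, $\mathfrak n^3=\{w=s=0\}$, $\mathfrak n^4=\{w=s=u=0\}$, $\mathfrak n^5=0$. The algebra is $4$-step. Let $N_6$ be its simply connected group, with the metric given by $|w|^2+\frac18s^2+|u|^2+\frac18z^2$.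

**Step 2: the geodesic equation and a periodic solution for $\xi$.** Write $\xi=(v,s,u,z)$, $\sigma=s/8$, $\zeta=z/8$. For $Y=(w',s',u',z')$,
$$\langle\xi,[\xi,Y]\rangle=-\sigma\,\mathrm{Im}(\bar vw')+\mathrm{Re}\big(\bar u(vs'-w's)\big)+\zeta\big[\mathrm{Re}(\bar vu'-\bar w'u)-7\,\mathrm{Im}(\bar vw')\big],$$
while $\langle\dot\xi,Y\rangle=\mathrm{Re}(\overline{\dot v}w')+\dot\sigma s'+\mathrm{Re}(\overline{\dot u}u')+\dot\zeta z'$. Comparing coefficients with the help of (4), equation (3) becomes
$$\dot\zeta=0,\qquad\dot u=\zeta v,\qquad\dot\sigma=\mathrm{Re}(\bar uv),\qquad\dot v=-\sigma iv-su-\zeta u-7\zeta iv.\tag{14}$$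
A solution is
$$v=4ie^{it},\quad s=8,\quad u=4e^{it},\quad z=8,\qquad\text{so }\sigma=\zeta=1.\tag{15}$$
Indeed $\dot u=4ie^{it}=v$, $\mathrm{Re}(\bar uv)=\mathrm{Re}(16i)=0$, and the right side of the last equation is $(4-32-4+28)e^{it}=-4e^{it}=\dot v$. The numbers come from the same count as in Section 5. With $w=Pe^{it}$, $v=iPe^{it}$, $\zeta=\sigma=1$ and $7$ replaced by $\lambda$, the equations force $u=Pe^{it}$ and $s=1+\lambda$. Closing up in $S$ and $Z$ in the coordinates of Step 3 then requires $P^2=2s$ and $z=-P^2+\frac\lambda2P^2-\frac12P^2s+\frac18P^4=\frac12s(\lambda-5)$. For $\lambda=7$ this gives $s=8$, $P=4$ and $z=8>0$, and the metric weights are $\sigma/s=\zeta/z=\frac18$.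

**Step 3: forms on $\mathbb R^6$ with the structure equations of $\mathfrak n_6$.** A periodic $\xi$ does not make $\gamma$ periodic, so we need coordinates. On $\mathbb R^6=\{(w,S,U,Z)\}$ with $w=x+iy$ let $\eta=\mathrm{Im}(\bar w\,dw)=x\,dy-y\,dx$. Then
$$d\eta=2\,dx\wedge dy,\qquad d(w\eta)=3w\,dx\wedge dy,\qquad d(|w|^2\eta)=4|w|^2dx\wedge dy .$$
For the second, $\eta=\frac1{2i}(\bar w\,dw-w\,d\bar w)$ and $dw\wedge d\bar w=-2i\,dx\wedge dy$ give $dw\wedge\eta=\frac{iw}2dw\wedge d\bar w=w\,dx\wedge dy$, and $w\,d\eta=2w\,dx\wedge dy$. For the third, $d|w|^2\wedge\eta=(2x\,dx+2y\,dy)\wedge(x\,dy-y\,dx)=2|w|^2dx\wedge dy$, and $|w|^2d\eta=2|w|^2dx\wedge dy$. Set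
$$\theta^w=dw,\qquad\theta^s=dS+\tfrac12\eta,\qquad\theta^u=dU-w\theta^s+\tfrac13w\eta,$$
$$\theta^z=dZ-\mathrm{Re}(\bar w\theta^u)+\tfrac72\eta-\tfrac12|w|^2\theta^s+\tfrac18|w|^2\eta.\tag{16}$$
Then $d\theta^w=0$ and $d\theta^s=dx\wedge dy$. Next,
$$d\theta^u=-dw\wedge\theta^s-w\,dx\wedge dy+w\,dx\wedge dy=-dw\wedge\theta^s .$$
Finally, $-\mathrm{Re}(\bar w\,d\theta^u)=\mathrm{Re}(\bar w\,dw)\wedge\theta^s$ and $\frac12d|w|^2=\mathrm{Re}(\bar w\,dw)$, so
$$d\theta^z=-\mathrm{Re}(d\bar w\wedge\theta^u)+\mathrm{Re}(\bar w\,dw)\wedge\theta^s+7\,dx\wedge dy-\mathrm{Re}(\bar w\,dw)\wedge\theta^s-\tfrac12|w|^2dx\wedge dy+\tfrac12|w|^2dx\wedge dy$$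
$$=-\mathrm{Re}(d\bar w\wedge\theta^u)+7\,dx\wedge dy .$$
Comparing with (13), the $\mathfrak n_6$-valued form $\theta=(\theta^w,\theta^s,\theta^u,\theta^z)$ satisfies
$$d\theta(A,B)+[\theta(A),\theta(B)]=0 .$$

**Step 4: a map to the group.** Let $\omega_{MC}$ be the form on $N_6$ that is the identity on left-invariant fields. Since $\mathbb R^6$ is simply connected and $\theta$ satisfies the Maurer–Cartan equation, the fundamental theorem of calculus for Lie-group-valued maps (Sharpe, *Differential Geometry*, Ch. 3, §7) gives a smooth $f:\mathbb R^6\to N_6$ with $f^*\omega_{MC}=\theta$. So for any curve $c$ in $\mathbb R^6$ the left velocity of $f\circ c$ is $\theta(\dot c)$, and if $c$ closes, so does $f\circ c$.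

**Step 5: the curve.** Let
$$c(t)=(w,S,U,Z)=\big(4e^{it},\;0,\;-\tfrac{44}3i\,e^{it},\;0\big).$$
Along $c$ we have $\eta(\dot c)=\mathrm{Im}(\bar w\dot w)=16$, and
$$\theta^w=4ie^{it},\qquad\theta^s=8,\qquad\theta^u=\big(\tfrac{44}3-32+\tfrac{64}3\big)e^{it}=4e^{it},\qquad\theta^z=-16+56-64+32=8 .$$
This is the solution (15) of (14). So $f\circ c$ is a $2\pi$-periodic geodesic, non-constant because its left velocity is not zero. $\blacksquare$

## 8. The same groups with other metrics

Both groups also carry metrics without closed geodesics, because both algebras have positive gradings.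

In $\mathfrak n_6$ take $\mathfrak v_1=\{(w,0,0,0)\}$, $\mathfrak v_2=\mathbb R\,(0,1,0,7)$, $\mathfrak v_3=\{(0,0,u,0)\}$, $\mathfrak v_4=\{(0,0,0,z)\}$. By (13), the bracket of two elements of $\mathfrak v_1$ is $-\mathrm{Im}(\bar ww')\,(0,1,0,7)$, and $[(w,0,0,0),(0,1,0,7)]=(0,0,w,0)$. Also $[\mathfrak v_1,\mathfrak v_3]=\mathfrak v_4$, and all other brackets of layers vanish. So this is even a stratification.

In $\mathfrak n_7=\mathfrak n(8,\frac52)$ take $\mathfrak v_1=\{(p,0,-4ip,0)\}$, $\mathfrak v_2=\{(0,q,0,0)\}$, $\mathfrak v_3=\{(0,0,u,0)\}$, $\mathfrak v_4=\{(0,0,0,z)\}$. By (6), the bracket of two elements of $\mathfrak v_1$ has $u$-component $0$ and $z$-component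
$$-4\,\mathrm{Re}(i\bar pp'-i\bar p'p)-8\,\mathrm{Im}(\bar pp')=8\,\mathrm{Im}(\bar pp')-8\,\mathrm{Im}(\bar pp')=0 .$$
The bracket of $(p,0,-4ip,0)$ and $(0,q',0,0)$ is $(0,0,\bar pq',0)\in\mathfrak v_3$. Finally $[\mathfrak v_2,\mathfrak v_2]$ and $[\mathfrak v_1,\mathfrak v_3]$ lie in $\mathfrak v_4$, and the other brackets of layers vanish.

By Corollary 3, part 1, any inner product making these layers orthogonal has no closed geodesics. So each of $N_6,N_7$ carries left-invariant metrics without closed geodesics and left-invariant metrics with them: the property depends on the metric and not only on the group.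

For the metrics of Sections 5 and 7 the layers are not orthogonal, and one can watch identity (5) come out as zero with a positive grading. On $\mathfrak n_7$, decompose $(p,q,u,z)=(p,0,-4ip,0)+(0,q,0,0)+(0,0,u+4ip,0)+(0,0,0,z)$. The grading derivation is $D(p,q,u,z)=(p,\,2q,\,3u+8ip,\,4z)$, so
$$\langle D\xi,\xi\rangle=|a|^2+2|b|^2+3|c|^2+8\,\mathrm{Re}\big(\overline{(ia)}c\big)+e^2 .$$
On the closed geodesic of Theorem 4, $ia=-6e^{it}$, and the value is $36+128+108-288+16=0$ at every time. On $\mathfrak n_6$ the grading derivation is $D(w,s,u,z)=(w,\,2s,\,3u,\,4z-14s)$, so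
$$\langle D\xi,\xi\rangle=|v|^2+\tfrac14s^2+3|u|^2+\tfrac12z^2-\tfrac74sz ,$$
and on (15) this is $16+16+48+32-112=0$. In both cases the cross term, which orthogonality of the layers would remove, exactly cancels the positive terms.
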